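# Coloring the vertices and incidences of a hypercube with $n+3$ colors

## 1. Dimensions $n=2^k-2$, where translations do the job

Graphs are simple, finite and undirected, and $\mathbb N=\{1,2,3,\dots\}$. An **incidence** of a graph $G$ is a pair $(v,e)$ with $e$ an edge and $v$ an endpoint of $e$; think of it as the half of $e$ near $v$. We want to color all vertices and all incidences of $G$ so that elements close to each other get different colors. Here is the precise meaning of "close."

**Definition ($G^{1/3}$, $G^{3/3}$, $\chi_{vi}$).** The $3$-subdivision $G^{1/3}$ replaces each edge $vw$ by a path of length $3$ with two new internal vertices. The internal vertex next to $v$ is identified with the incidence $(v,vw)$, the one next to $w$ with $(w,vw)$. So the vertices of $G^{1/3}$ are exactly the vertices and incidences of $G$. The graph $G^{3/3}$ has the same vertex set, and two distinct elements are adjacent in it when their distance in $G^{1/3}$ is at most $3$. A *vi-simultaneous proper coloring* of $G$ is a proper coloring of $G^{3/3}$, and $\chi_{vi}(G)=\chi(G^{3/3})$.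

Let us list the adjacent pairs once and for all. For a vertex $v$ and neighbors $w,w'$ of $v$ they are
$$v\sim(v,vw),\quad v\sim(w,vw),\quad v\sim w,\quad (v,vw)\sim(v,vw')\ (w\ne w'),\quad (v,vw')\sim(w,vw)\ (w'=w\text{ allowed}).\tag{1}$$
Each listed pair is visibly at distance at most $3$. Conversely, take a path of length between $1$ and $3$ in $G^{1/3}$.

* Suppose an original vertex $v$ lies in its interior. Then the path contains $(v,vw'),v,(v,vw)$ with $w\neq w'$, and it has room for at most one more edge, at one end. After $(v,vw)$ the next vertex is $(w,vw)$. So the ends are $(v,vw),(v,vw')$, or (up to exchanging $w$ and $w'$) $(v,vw'),(w,vw)$.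
* Suppose no original vertex is interior. The interior vertices are then incidences, which have degree $2$ in $G^{1/3}$, so the path stays inside one subdivided edge $v,(v,vw),(w,vw),w$. The pairs arising are $v\sim(v,vw)$, $v\sim(w,vw)$, $v\sim w$, $(v,vw)\sim(w,vw)$, and those with $v,w$ exchanged.

All of these are in (1).

The graphs of this talk are the hypercubes $Q_n$. We take $V(Q_n)=\mathbb F_2^n$ with unit vectors $e_1,\dots,e_n$; the neighbors of $u$ are $u+e_1,\dots,u+e_n$. Also, $Q_0$ is a single vertex. Write $(u,i)$ for the incidence of $u$ with the edge $\{u,u+e_i\}$; the other half of that edge is $(u+e_i,i)$. Let $c(u)$ be the color of $u$ and $\varphi(u,i)$ the color of $(u,i)$. By (1), the coloring is proper if and only if for every $u$: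

* **(P1)** $c(u),\varphi(u,1),\dots,\varphi(u,n)$ are pairwise distinct;
* **(P2)** for each $j$, $\varphi(u+e_j,j)\notin\{c(u),\varphi(u,1),\dots,\varphi(u,n)\}$;
* **(P3)** $c(u)\ne c(u+e_j)$ for each $j$.

In words: the *near* halves at $u$ and $u$ itself are all different, and each *far* half, the half at $u+e_j$ of an edge at $u$, avoids all of those colors. Two far halves are not compared with each other.

By (P1) and (P2), the $n+2$ elements $u,(u,1),\dots,(u,n),(u+e_1,1)$ get distinct colors. So $\chi_{vi}(Q_n)\ge n+2$ for $n\ge1$; this is the trivial bound $\chi_{vi}(G)\ge\Delta+2$.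

**Two small cubes.** $Q_1^{1/3}$ is a path with $4$ vertices, and any two of them are within distance $3$. So $Q_1^{3/3}=K_4$ and $\chi_{vi}(Q_1)=4=n+3$. For $n=2$, $Q_2$ is a $4$-cycle and $Q_2^{1/3}$ is a $12$-cycle. The colors $0,1,2,3,0,1,2,3,0,1,2,3$ around it separate any two vertices at distance at most $3$, so $\chi_{vi}(Q_2)=4=n+2$.

The second case is the start of a family.

**Proposition 1.** If $n=2^k-2$ with $k\ge2$, then $\chi_{vi}(Q_n)=n+2$.

*Proof.* The lower bound is above. For the upper bound, the color set is the group $\mathbb F_2^k$, which has $n+2$ elements. Fix $0\ne\alpha\in\mathbb F_2^k$ and let $h_1,\dots,h_n$ be the elements of $\mathbb F_2^k\setminus\{0,\alpha\}$. Put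
$$b(v)=\sum_i v_ih_i,\qquad c(v)=b(v)+\alpha,\qquad \varphi(v,i)=b(v)+h_i .$$
(P1) holds because $\alpha,h_1,\dots,h_n$ are distinct. For (P2), $\varphi(v+e_j,j)=b(v)+h_j+h_j=b(v)$, which is none of $b(v)+\alpha$, $b(v)+h_i$ because $\alpha$ and the $h_i$ are nonzero. For (P3), $c(v+e_j)=c(v)+h_j\ne c(v)$. $\blacksquare$

What changes when $n+2$ is not a power of two? The following results are quoted as known in our source, "Simultaneous coloring of vertices and incidences of hypercubes" (http://comb-opt.azaruniv.ac.ir/article_14618_faa7a557f561944ebf780cd7170ff722.pdf). First, $\chi_{vi}(Q_n)=n+2$ if and only if $n=2^k-2$ for some integer $k>1$. Second, $\chi_{vi}(Q_n)=n+3$ if $n=2^k+l$ with $k\in\mathbb N$, $-1\le l\le2$ and $n\notin\{2,6\}$. In particular, $\chi_{vi}(Q_n)\le n+3$ for $n\le 10$. The problem posed is whether $\chi_{vi}(Q_n)\le n+3$ for every $n$. It is so: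

**Theorem A.** $\chi_{vi}(Q_n)\le n+3$ for all $n\ge1$.

**Theorem B.** $\chi_{vi}(Q_n)=n+2$ if $n=2^k-2$ for some integer $k\ge2$, and $\chi_{vi}(Q_n)=n+3$ otherwise.

**Corollary C.** If $G$ has at least one edge and a homomorphism to $Q_n$ that is injective on every neighborhood $N(v)$ (for example, $G$ is a subgraph or a covering graph of $Q_n$), then $\chi_{vi}(G)\le n+3$.

The proofs use none of the quoted results beyond the trivial lower bound.

## 2. One free color per vertex, and the obstacle in dimension 4

The coloring in Proposition 1 has a special shape: there is one function $b$ on vertices such that all the far halves at $u$ have the same color $b(u)$. Rewritten, $\varphi(u,i)=b(u+e_i)$. The sensible first attempt is to keep this shape and spend the extra color somewhere.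

When does the shape work? If $\varphi(u,i)=b(u+e_i)$, then (P1) and (P2) say exactly that $b$ is injective on the closed neighborhood $N[u]=\{u,u+e_1,\dots,u+e_n\}$ and that $c(u)\notin b(N[u])$. In addition $c$ must be a proper vertex coloring, by (P3).

This settles a few more dimensions.

* **$n=2^k-1$.** Let $h_1,\dots,h_n$ be all nonzero elements of $\mathbb F_2^k$ and $b(v)=\sum v_ih_i$, which is injective on each $N[u]$. Color the vertices with two additional colors according to the parity of the coordinate sum. This uses $2^k+2=n+3$ colors.
* **$n=2^k-3$, $k\geq 2$.** Conditions (P1)–(P3) in dimension $n+1$ imply them on a subcube of dimension $n$. So Proposition 1 in dimension $n+1$ gives $n+3$ colors.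

So $n=1,2,3$ and $n=5,6,7$ are fine. In dimension $4$ the attempt stops. If $b$ is injective on every $N[u]$, then two distinct vertices at distance $1$ or $2$ lie in a common closed neighborhood, so any two vertices with the same $b$-value are at distance at least $3$. But $\mathbb F_2^4$ does not contain three vectors pairwise at distance at least $3$: each coordinate contributes at most $2$ to the sum of the three distances, so that sum is at most $8<9$. Hence each value of $b$ is taken at most twice, and $b$ alone uses at least $16/2=8$ colors. We are allowed $n+3=7$.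

So in general with $n+3$ colors, the far halves at $u$ cannot all have one color. We must use the freedom we noticed above: far halves are not compared with each other.

## 3. Two free colors per vertex, and rooted forests

Suppose we have a proper coloring with a color set $D$ of size $n+3$. At each vertex $u$, exactly $n+1$ colors are used by $c(u),\varphi(u,1),\dots,\varphi(u,n)$, so exactly two are missing. Call this pair $B(u)$. Condition (P2) says precisely that $\varphi(u+e_j,j)\in B(u)$ for each $j$; equivalently
$$\varphi(u,i)\in B(u+e_i)\qquad(1\le i\le n).$$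
Now read $B(u)$ as an *edge* on the vertex set $D$. From the $n$ edges $B(u+e_1),\dots,B(u+e_n)$ we must select one endpoint each, all different, and none in $B(u)\cup\{c(u)\}$. There are $n$ edges, and exactly $n$ allowed points. A classical situation where such a choice exists is a rooted forest: every edge picks its endpoint farther from the root.

*Fact.* In a forest with one root in each component, the map sending an edge to its child endpoint (the endpoint farther from the root) is a bijection from the edges to the non-root vertices. Indeed, its inverse sends a non-root vertex to the first edge on the unique path from it to its root.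

When we say that a family of edges "forms a forest" or "forms a tree," the members of the family must be distinct edges; a repeated edge counts as a cycle.

**Lemma 2.** Let $|D|=n+3$. Suppose that each $a\in V(Q_n)$ is given a pair $B(a)\subset D$ of two distinct colors and a color $c(a)\in D$ such that:

* (a) the $n+1$ edges $B(w)$, $w\in N[a]$, form a forest $F_a$ on the vertex set $D$ with exactly two components, and $c(a)$ lies in the component not containing $B(a)$;
* (b) $c(a)\ne c(a')$ whenever $a,a'$ are adjacent in $Q_n$.

Then $Q_n$ has a vi-simultaneous proper coloring with color set $D$.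

*Proof.* Deleting the edge $B(a)$ from $F_a$ splits its component in two, with the two elements of $B(a)$ in different parts. So $F_a-B(a)$ is a forest with three components, which contain respectively the two elements of $B(a)$ and $c(a)$. Root the components at these three vertices. The edges that remain are $B(a+e_i)$, $1\le i\le n$. Let $\varphi(a,i)$ be the child endpoint of the edge $B(a+e_i)$. By the Fact, $\varphi(a,1),\dots,\varphi(a,n)$ are distinct, and none of them lies in $B(a)\cup\{c(a)\}$.

(P1): this was just said. (P2): $\varphi(a+e_j,j)$ is an endpoint of $B\big((a+e_j)+e_j\big)=B(a)$, while none of $c(a),\varphi(a,1),\dots,\varphi(a,n)$ is in $B(a)$. (P3) is (b). $\blacksquare$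

It remains to find $B$ and $c$. The condition is local, one forest for each closed neighborhood, but the edges are shared: $B(w)$ takes part in the forests of all $a\in N[w]$.

## 4. Folding a cube of dimension $2m+1$ or $2m$ onto $Q_m\times\mathbb F_2$

A forest with two components suggests two copies of a tree. To get two copies, fold the cube onto a cube of about half the dimension so that each closed neighborhood is covered twice. For $y\in\mathbb F_2^m$ write $|y|=\sum y_i\in\mathbb F_2$, and define
$$\pi:\mathbb F_2^m\times\mathbb F_2^m\times\mathbb F_2\to\mathbb F_2^m\times\mathbb F_2,\qquad \pi(x,y,z)=(x+y,\;|y|+z).$$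
If $\pi(x,y,z)=(v,p)$, then flipping $x_i$ gives $(v+e_i,p)$, flipping $y_i$ gives $(v+e_i,p+1)$, and flipping $z$ gives $(v,p+1)$. Together with $(v,p)$ itself these are all $2m+2$ elements of $N[v]\times\mathbb F_2$, each once. So
$$\pi\text{ maps }N[(x,y,z)]\text{ in }Q_{2m+1}\text{ bijectively onto }N[v]\times\mathbb F_2.\tag{2}$$

**Odd dimension $n=2m+1$.** Suppose that on $Q_m$ we have edges $B(v)=\{f(v),g(v)\}$ on a set $C$ of size $m+2$ such that for each $v$ the $m+1$ edges over $N[v]$ form a spanning tree $T_v$ of $C$. Take two copies of $C$, that is, $D=C\times\mathbb F_2$ with $|D|=2m+4=n+3$, and give a vertex $a$ with $\pi(a)=(v,p)$ the copy of $B(v)$ in $C\times\{p\}$. By (2) the edges over $N[a]$ form two disjoint copies of $T_v$: two components, as desired. For $c(a)$ we may choose any point in copy $p+1$, provided that $c$ is proper.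

**Even dimension $n=2m$.** Omit $z$ and fold by $(x,y)\mapsto(x+y,|y|)$. The closed neighborhood now misses one element, $(v,p+1)$. Two disjoint copies of $C$ would have $2m+4=n+4$ points, one color too many. So we glue the two copies at one point $\infty$, and get $2m+3=n+3$ colors. Two copies of $T_v$ glued at $\infty$ form a tree, and the missing element takes away one edge, namely $B(v)$ in copy $p+1$. What remains has two components. Copy $p$ is attached to $\infty$, so $c(a)$ must be on the side of the missing edge away from $\infty$. The endpoint of that missing edge on the far side is the natural candidate for $c(a)$. This tells us what to require: name the endpoints so that $g(v)$ is always the far one, and ask that $g$ be a proper coloring of $Q_m$.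

**Definition.** For $m\ge0$, an *$m$-system* consists of a set $C$ with $|C|=m+2$, an element $\infty\in C$, and maps $f,g:V(Q_m)\to C$ with $f(v)\ne g(v)$ such that, with $B(v)=\{f(v),g(v)\}$, for every vertex $v$:

* **(T1)** the $m+1$ edges $B(w)$, $w\in N[v]$, form a spanning tree $T_v$ on $C$;
* **(T2)** in $T_v-B(v)$, $f(v)$ lies in the component containing $\infty$; so $g(v)$ lies in the other one, and $g(v)\ne\infty$;
* **(T3)** $g(v)\ne g(w)$ whenever $vw\in E(Q_m)$.

Given (T1), condition (T2) only fixes the names: exactly one endpoint of $B(v)$ is on the side of $\infty$, and it is called $f(v)$. The additional demand is (T3).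

**Examples.**

* $m=0$: $C=\{\infty,1\}$, $f=\infty$, $g=1$. The tree is the single edge, and after deleting it $f=\infty$ is with $\infty$. (T3) is empty.
* $m=1$: $C=\{\infty,\alpha,\beta\}$, $f=\infty$ at both vertices, $g(0)=\alpha$, $g(1)=\beta$. Both trees are the path $\alpha-\infty-\beta$.
* $m=2$: $C=\{\infty,\alpha,\beta,\gamma\}$ and
$$\begin{array}{c|cccc} v&(0,0)&(1,0)&(1,1)&(0,1)\\ \hline f(v)&\infty&\beta&\beta&\infty\\ g(v)&\alpha&\gamma&\alpha&\gamma\end{array}$$
The four edges $\infty\alpha,\ \beta\gamma,\ \beta\alpha,\ \infty\gamma$ form the $4$-cycle $\infty,\alpha,\beta,\gamma$. A closed neighborhood in $Q_2$ omits only the opposite vertex, so each $T_v$ is a $4$-cycle minus one edge, a path. These paths are $\alpha-\infty-\gamma-\beta$ at $(0,0)$, $\gamma-\beta-\alpha-\infty$ at $(1,0)$, $\alpha-\beta-\gamma-\infty$ at $(1,1)$, and $\gamma-\infty-\alpha-\beta$ at $(0,1)$. In each the first edge is $B(v)$, its first point is $g(v)$, and deleting that edge leaves $f(v)$ with $\infty$. Finally $g$ alternates around $Q_2$.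

**Lemma 3.** An $m$-system exists for every $m\ge0$.

We postpone its proof to Section 6, and first check that such systems are enough.

## 5. From an $m$-system to $n+3$ colors

*Proof of Theorem A, given Lemma 3.* Let $n\ge1$ and write $n=2m+1$ with $m\ge0$, or $n=2m$ with $m\ge1$. Take an $m$-system $(C,\infty,f,g)$.

**Step 1: the colors and the maps.** We fix notation that treats both parities together.

* For $n=2m+1$: $D=C\times\mathbb F_2$, so $|D|=2m+4=n+3$; write $[x,s]=(x,s)$ for all $x\in C$; let $\sigma=\pi$.
* For $n=2m$: $D=\{\infty\}\cup\big((C\setminus\{\infty\})\times\mathbb F_2\big)$, so $|D|=1+2(m+1)=n+3$; write $[x,s]=(x,s)$ for $x\ne\infty$ and $[\infty,s]=\infty$; let $\sigma(x,y)=(x+y,|y|)$ for $x,y\in\mathbb F_2^m$.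

For $a\in V(Q_n)$ with $\sigma(a)=(v,p)$ put
$$f'(a)=[f(v),p],\quad g'(a)=[g(v),p],\quad B'(a)=\{f'(a),g'(a)\},\quad c(a)=[g(v),p+1].$$
Since $f(v)\ne g(v)$, we have $f'(a)\neq g'(a)$.

**Step 2: condition (a) of Lemma 2.** We identify the forest over $N[a]$.

*Case $n=2m+1$.* By (2), the edges over $N[a]$ are $[f(w),s][g(w),s]$ for $w\in N[v]$, $s\in\mathbb F_2$. They form the two disjoint trees $T_v\times\{0\}$ and $T_v\times\{1\}$, which span $D$. The edge $B'(a)$ lies in copy $p$, and $c(a)$ lies in copy $p+1$.

*Case $n=2m$.* Flipping $x_i$ changes $(v,p)$ to $(v+e_i,p)$, and flipping $y_i$ changes it to $(v+e_i,p+1)$. So $\sigma$ maps $N[a]$, which has $2m+1$ elements, bijectively onto $(N[v]\times\mathbb F_2)\setminus\{(v,p+1)\}$. All the edges $[f(w),s][g(w),s]$, $w\in N[v]$, $s\in\mathbb F_2$, form two copies of $T_v$ sharing exactly the vertex $\infty$. (The two copies have no common edge: the edge with index $s$ contains $[g(w),s]$ with $g(w)\neq\infty$.) This is a spanning tree of $D$. So $F_a$ is this tree minus the edge $[f(v),p+1][g(v),p+1]$: a forest with two components. The component of $\infty$ contains all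 of copy $p$, hence $B'(a)$. By (T2), read in copy $p+1$, the point $[g(v),p+1]=c(a)$ is cut off from $\infty$. So $c(a)$ is in the other component.

**Step 3: condition (b) of Lemma 2.** Here (T3) enters. Let $a'$ be adjacent to $a$ with $\sigma(a')=(v',p')$. By (T2), $g(v)$ and $g(v')$ are not $\infty$, so $c(a)$ and $c(a')$ carry second coordinates $p+1$ and $p'+1$. If $p'\ne p$, these differ, so $c(a)\ne c(a')$. If $p'=p$, then by the flip rules $a'$ arises from $a$ by flipping some $x_i$, so $v'=v+e_i$ is adjacent to $v$. By (T3), $g(v)\ne g(v')$, so $c(a)\ne c(a')$.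

Lemma 2 now gives a vi-simultaneous proper coloring with $|D|=n+3$ colors. $\blacksquare$

**The coloring of $Q_3$, written out.** Use the $1$-system above, and write $x_s$ for $(x,s)$. The six colors are $\infty_s,\alpha_s,\beta_s$. The vertex $a=(x,y,z)$ has $v=x+y$, $p=y+z$. Write $g=g(v)$ and $\bar g=g(v+1)$, so $\{g,\bar g\}=\{\alpha,\beta\}$. The forest consists of the paths $g_p-\infty_p-\bar g_p$ and $g_{p+1}-\infty_{p+1}-\bar g_{p+1}$. The pair is $B'(a)=\{\infty_p,g_p\}$ and the third root is $c(a)=g_{p+1}$. The neighbors in directions $x,y,z$ carry the edges $\infty_p\bar g_p$, $\infty_{p+1}\bar g_{p+1}$, $\infty_{p+1}g_{p+1}$, with child endpoints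
$$\varphi(a,x)=\bar g_p,\qquad\varphi(a,y)=\bar g_{p+1},\qquad\varphi(a,z)=\infty_{p+1}.$$
Check the far halves: flipping $x$ exchanges $g$ and $\bar g$ and keeps $p$, so that far half has color $g_p$. Flipping $y$ exchanges $g,\bar g$ and changes $p$, so that far half also has color $g_p$. Flipping $z$ changes only $p$, so that far half has color $\infty_p$. All are in $B'(a)$, and both colors of the pair occur.

**One vertex of $Q_4$.** This is the dimension where one free color per vertex was not enough. Use the $2$-system of Section 4, and $a=0$, so $v=(0,0)$, $p=0$. The seven colors are $\infty,\alpha_s,\beta_s,\gamma_s$. Two glued copies of $T_v$ are $\alpha_0-\infty-\gamma_0-\beta_0$ and $\alpha_1-\infty-\gamma_1-\beta_1$, and the edge $\infty\alpha_1$ is missing. The roots are $\infty,\alpha_0$ (the pair $B'(a)$) and $c(a)=\alpha_1$. Flipping $x_1,x_2,y_1,y_2$ leads to the edges $\beta_0\gamma_0,\ \infty\gamma_0,\ \beta_1\gamma_1,\ \infty\gamma_1$, and the child endpoints are $\beta_0,\gamma_0,\beta_1,\gamma_1$. With $c(a)$ and the pair, these are all seven colors.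

## 6. Doubling tree systems

*Proof of Lemma 3.* For $m=0$ take the system of Section 4. Every positive integer is $2m+1$ or $2m+2$ for some smaller $m\ge0$. So, by induction, it suffices to build a $(2m+1)$-system and a $(2m+2)$-system from an $m$-system $(C,\infty,f,g)$.

**Step 1: from $m$ to $2m+1$, by gluing at $\infty$.** A closed neighborhood now covers two full copies of $T_v$, and we need one tree, so we glue. Let
$$C'=\{\infty\}\cup\big((C\setminus\{\infty\})\times\mathbb F_2\big),\qquad |C'|=2m+3,\qquad \infty'=\infty,$$
with $[x,s]=(x,s)$ for $x\ne\infty$ and $[\infty,s]=\infty$. For $a\in V(Q_{2m+1})$ with $\pi(a)=(v,p)$ put $f'(a)=[f(v),p]$ and $g'(a)=[g(v),p]$. These are distinct.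

(T1) By (2), the edges over $N[a]$ form two copies of $T_v$ that share exactly the vertex $\infty$. This is a spanning tree on $C'$.

(T2) Deleting $B'(a)$ cuts copy $p$ at the edge corresponding to $B(v)$. By (T2) for $v$, there is a path in copy $p$ from $f'(a)$ to $\infty$ that avoids this edge. So $f'(a)$ stays with $\infty'$.

(T3) Let $a'$ be adjacent to $a$, $\pi(a')=(v',p')$. If $p'\ne p$, then $[g(v),p]\ne[g(v'),p']$ because $g(v),g(v')\ne\infty$. If $p'=p$, then $a'$ arises by flipping some $x_i$, so $v'$ is adjacent to $v$ and $g(v)\ne g(v')$.

**Step 2: from $m$ to $2m+2$, the definition.** Now there is one more coordinate $q$, hence one more edge in each closed neighborhood. We keep the two copies disjoint and let that extra edge connect them. Let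
$$C'=C\times\mathbb F_2,\qquad|C'|=2m+4,\qquad\infty'=(\infty,0).$$
For $a=(x,y,z,q)\in V(Q_{2m+2})$ with $\pi(x,y,z)=(v,p)$ put
$$f'(a)=(f(v),p),\qquad g'(a)=(g(v),p+q).$$
The first coordinates differ, so $f'(a)\neq g'(a)$. For $q=0$ the edge $B'(a)$ stays inside copy $p$; for $q=1$ it crosses from one copy to the other. The closed neighborhood $N[a]$ consists of $N[(x,y,z)]\times\{q\}$ and the $q$-neighbor $(x,y,z,q+1)$.

**Step 3: (T1) and (T2) for $q=0$.** By (2), the edges over $N[(x,y,z)]\times\{0\}$ are $(f(w),s)(g(w),s)$ for $w\in N[v]$, $s\in\mathbb F_2$, that is, the copies $T_v\times\{0\}$ and $T_v\times\{1\}$. The $q$-neighbor contributes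
$$E=(f(v),p)(g(v),p+1),$$
which joins the two copies. So we have a spanning tree of $C'$, which is (T1). For (T2), delete $B'(a)=(f(v),p)(g(v),p)$.

* If $p=0$, then $(f(v),0)$ is still connected to $(\infty,0)$ inside copy $0$, by (T2) for $v$.
* If $p=1$, then $(f(v),1)$ is joined by $E=(f(v),1)(g(v),0)$ to copy $0$, which is intact and contains $(\infty,0)$.

In both cases $f'(a)$ is in the component of $\infty'$.

**Step 4: (T1) and (T2) for $q=1$, by straightening the crossing edges.** Now almost every edge crosses. The edges over $N[(x,y,z)]\times\{1\}$ are $(f(w),s)(g(w),s+1)$ for $w\in N[v]$, $s\in\mathbb F_2$, and the $q$-neighbor contributes the non-crossing edge $(f(v),p)(g(v),p)$. We use that a tree is bipartite. Let $\delta:C\to\mathbb F_2$ be the proper $2$-coloring of the tree $T_v$ with $\delta(\infty)=0$. The map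
$$\Phi:C'\to C',\qquad (x,s)\mapsto(x,s+\delta(x))$$
is a bijection, and it fixes $\infty'=(\infty,0)$. For $w\in N[v]$ the pair $f(w)g(w)$ is an edge of $T_v$, so $\delta(g(w))=\delta(f(w))+1$. Put $t=p+\delta(f(v))$. Then:

* $\Phi$ sends $(f(w),s)$ to $(f(w),s')$ with $s'=s+\delta(f(w))$, and sends $(g(w),s+1)$ to $(g(w),s+1+\delta(f(w))+1)=(g(w),s')$. So the crossing edge with parameters $w,s$ becomes $(f(w),s')(g(w),s')$, and for fixed $w$, as $s$ runs over $\mathbb F_2$, so does $s'$;
* in particular $B'(a)=(f(v),p)(g(v),p+1)$ becomes $(f(v),t)(g(v),t)$, and $f'(a)$ becomes $(f(v),t)$;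
* the extra edge $(f(v),p)(g(v),p)$ becomes $(f(v),t)(g(v),p+\delta(f(v))+1)=(f(v),t)(g(v),t+1)$.

This is exactly the configuration of Step 3 with $t$ in place of $p$: two copies of $T_v$, the connecting edge $(f(v),t)(g(v),t+1)$, the distinguished edge $(f(v),t)(g(v),t)$, and the same $\infty'$. Step 3 shows that its edges form a spanning tree and that deleting the distinguished edge leaves $(f(v),t)$ with $\infty'$. Applying $\Phi^{-1}$ gives (T1) and (T2) at $a$. The map $\Phi$ depends on $v$, but this does no harm, since (T1) and (T2) are statements about one vertex $a$ at a time.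

**Step 5: (T3) for the $(2m+2)$-system.** Flipping $q$, or flipping $z$ (which changes $p$ only), preserves $v$ and changes the second coordinate $p+q$ of $g'$. Flipping $x_i$ or $y_i$ replaces $v$ by $v+e_i$, and $g(v)\ne g(v+e_i)$, so the first coordinate changes. So $g'$ differs on adjacent vertices. $\blacksquare$

This proves Lemma 3, and with it Theorem A. From the $0$-system, Step 1 produces the $1$-system of Section 4 (with $\alpha=(1,0)$, $\beta=(1,1)$). Steps 2–5 produce the $2$-system of Section 4, with $\infty,\alpha,\beta,\gamma$ standing for $(\infty,0),(1,0),(\infty,1),(1,1)$ and the two coordinates of $v$ being $z$ and $q$.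

## 7. Why $n+2$ colors force $n+2$ to be a power of two

*Proof of Theorem B.* By Theorem A and $\chi_{vi}(Q_n)\ge n+2$, the value is $n+2$ or $n+3$. Proposition 1 gives $n+2$ for $n=2^k-2$, $k\ge2$. It remains to show: if $n\geq 1$ and $Q_n$ has a proper coloring with a set of $n+2$ colors, then $n+2=2^k$ for some $k\ge2$.

**Step 1: with $n+2$ colors, there is one free color per vertex.** We show that the shape tried in Section 2 is now forced. By (P1), each $u$ has exactly one color $b(u)$ not in $\{c(u),\varphi(u,1),\dots,\varphi(u,n)\}$. By (P2), $\varphi(u+e_j,j)=b(u)$ for all $u,j$, which is the same as $\varphi(u,i)=b(u+e_i)$. So for each $u$,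
$$b(u),\,b(u+e_1),\dots,b(u+e_n),\,c(u)\ \text{ are distinct and exhaust all colors.}\tag{3}$$

**Step 2: the structure of one color.** We translate (3) into set language. Fix a color $x$ and put $S=b^{-1}(x)$, $U=c^{-1}(x)$, $W=V(Q_n)\setminus(S\cup U)$. By (3), $x$ occurs exactly once in the list at $u$. Therefore:

* $S,U,W$ partition $V(Q_n)$, since $b(u)\ne c(u)$;
* each $w\in W$ has exactly one neighbor in $S$;
* vertices of $S\cup U$ have no neighbor in $S$;
* distinct elements of $S$ are at distance at least $3$: they are not adjacent by the previous item, and a common neighbor would have two neighbors in $S$.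

By (P3), $U$ is independent. Each $s\in S$ has $n$ neighbors, and all are in $W$ (none is in $S\cup U$, since vertices there have no neighbor in $S$). Counting the edges between $S$ and $W$ gives $|W|=n|S|$, hence
$$2^n=(n+1)|S|+|U|.\tag{4}$$
For instance, for $n=2$ take the coloring of Proposition 1 with $h_1=(1,0)$, $h_2=(0,1)$, $\alpha=(1,1)$. Then $b(v)=v$, so $S=\{x\}$, $U=\{x+\alpha\}$, and $W$ is the other two vertices.

**Step 3: $n$ is even.** We count around a vertex of $U$. Take any vertex $u$ and let $x=c(u)$, so $u\in U$. The neighbors of $u$ are not in $S$ and not in $U$, so all $n$ of them are in $W$. Each has exactly one neighbor in $S$; it is not $u$, so it is at distance $2$ from $u$. Conversely, an element $u+e_j+e_k$ of $S$ is adjacent to exactly two neighbors of $u$, namely $u+e_j$ and $u+e_k$. So $n$ is twice the number of elements of $S$ at distance $2$ from $u$.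

**Step 4: every $w\in W$ has a neighbor in $U$.** This is the same count around a vertex of $W$, using that $n$ is even. Let $x$ be any color and $w\in W$. Renumbering the coordinates, let $s=w+e_1$ be the unique neighbor of $w$ in $S$. For $i\ge2$, $w+e_i\notin S$. Those $w+e_i$ with $i\ge2$ that lie in $W$ have exactly one neighbor in $S$; it is not $w$, so it is at distance $2$ from $w$. An element $w+e_j+e_k$ of $S$ has $j,k\ne1$, since otherwise it would be adjacent to $s\in S$. So it is adjacent to exactly two of the vertices $w+e_i$ with $i\ge2$, namely $w+e_j$ and $w+e_k$, and both of them are in $W$, because they have a neighbor in $S$. Hence the number of $i\ge2$ with $w+e_i\in W$ is twice the number of elements of $S$ at distance $2$ from $w$, an even number. There are $n-1$ indices $i\ge2$, an odd number by Step 3. So the number of $i\ge2$ with $w+e_i\in U$ is odd, hence at least $1$.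

**Step 5: the global count.** We compare $|S|$ and $|U|$, then sum over the colors. Each vertex of $U$ has $n$ neighbors, so Step 4 gives $n|S|=|W|\le n|U|$, that is, $|S|\le|U|$. With (4), $2^n\ge(n+2)|S|$. Write $S_x$ for the set $S$ of the color $x$. The sets $S_x$ partition $V(Q_n)$, so
$$2^n=\sum_x|S_x|\le(n+2)\cdot\frac{2^n}{n+2}=2^n .$$
Equality holds throughout, so $|S_x|=2^n/(n+2)$ for every $x$. This is an integer, so $n+2$ divides $2^n$ and $n+2=2^k$. Since $n+2\ge3$, $k\ge2$. $\blacksquare$

## 8. Graphs that map locally injectively to a cube

*Proof of Corollary C.* Let $\rho:G\to Q_n$ be a homomorphism that is injective on each $N(v)$. Since $G$ has an edge, $n\ge1$. Take a vi-simultaneous proper coloring of $Q_n$ with $n+3$ colors, which exists by Theorem A, and pull it back along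
$$v\mapsto\rho(v),\qquad (v,vw)\mapsto\big(\rho(v),\rho(v)\rho(w)\big).$$
We must see that elements adjacent in $G^{3/3}$ go to distinct adjacent elements of $Q_n^{3/3}$. The list (1) was proved for every graph, so we go through it, with $w,w'\in N(v)$.

* $v\sim(v,vw)$ and $v\sim(w,vw)$ go to pairs of the same types for the edge $\rho(v)\rho(w)$; a vertex and an incidence are distinct.
* $v\sim w$ goes to the two ends of the edge $\rho(v)\rho(w)$.
* $(v,vw)\sim(v,vw')$ with $w\ne w'$: here $\rho(w)\ne\rho(w')$ because $\rho$ is injective on $N(v)$. So the images are two distinct incidences at $\rho(v)$, which are adjacent.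
* $(v,vw')\sim(w,vw)$: the images are $(\rho(v),\rho(v)\rho(w'))$ and $(\rho(w),\rho(v)\rho(w))$, a pair of the fifth type in (1). They are distinct because $\rho(v)\ne\rho(w)$.

So the pulled-back coloring is proper, and $\chi_{vi}(G)\le n+3$. For a subgraph of $Q_n$ take $\rho$ to be the inclusion; for a covering graph take $\rho$ to be the covering map, which is bijective from $N(v)$ to $N(\rho(v))$. $\blacksquare$
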